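\title{Point-countable bases in small subspaces: a counterexample in ZFC}

\begin{abstract}
We construct in ZFC a zero-dimensional first countable $T_1$ space that has no point-countable base, and is not even meta-Lindel\"of, although each of its subspaces of cardinality at most $\omega_1$ has a point-countable base. The space is built from a tree $T$ of height $\omega_1$ with $2^{|T|}$ cofinal branches. Under CH $+\,2^{\omega_1}=\omega_2$ it has cardinality $\omega_2$, the least possible. The construction extends to every regular uncountable $\kappa$ such that $\kappa\le\mu^\omega$ for some infinite $\mu<\kappa$. In the other direction, if $\kappa$ is strongly compact, then a first countable space has a point-countable base as soon as its subspaces of cardinality less than $\kappa$ do.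
\end{abstract}

\section{The question}

Throughout, a \emph{space} is a regular $T_1$ topological space. A family of sets is \emph{point-countable} if every point belongs to at most countably many of its members, and a space \emph{has a point-countable base} if some base of its topology is a point-countable family.

The members of a base that contain a point $x$ form a local base at $x$, so a space with a point-countable base is first countable. The converse fails, because a point-countable base asks for more than a countable local base at each point: the neighborhoods chosen at the various points must not pile up on any single point. For instance, in a separable space a point-countable base is countable, since each nonempty member contains a point of a fixed countable dense set.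

The traces of a point-countable base on a subspace form a point-countable base of the subspace. It is natural to ask for a converse: if all small subspaces of $X$ have point-countable bases, does $X$ have one? Two restrictions are forced by simple examples.

First, $X$ must be assumed first countable. On $\omega_2+1$ let every $\alpha<\omega_2$ be isolated and let the final segments be the basic neighborhoods of $\omega_2$. A subspace of cardinality $\le\omega_1$ meets $\omega_2$ in a bounded set, so it is discrete; but the space is not first countable at $\omega_2$, since countably many final segments have a common point below $\omega_2$.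

Second, ``small'' cannot mean ``countable''. A countable first countable space has a countable base, so the hypothesis would be empty, while there are first countable spaces without a point-countable base. Recall that a subset of a regular uncountable cardinal $\theta$ is \emph{stationary} if it meets every closed unbounded subset of $\theta$, and that by the pressing-down lemma a function $f$ with $f(\alpha)<\alpha$ on a stationary set is constant on a stationary set. Let $S\subseteq\theta$ be a stationary set of ordinals of cofinality $\omega$, for example the set of limit ordinals below $\theta=\omega_1$, with the subspace topology from $\theta$. Then $S$ is first countable. Given a base $\mathcal B$, choose for $\alpha\in S$ a set $B_\alpha\in\mathcal B$ with largest element $\alpha$ and an ordinal $f(\alpha)<\alpha$ with $(f(\alpha),\alpha]\cap S\subseteq B_\alpha$. If $f$ has the constant value $\gamma$ on a stationary set $S'$, then any $\delta\in S$ above $\gamma$ lies in the uncountably many distinct sets $B_\alpha$ with $\alpha\in S'$, $\alpha\ge\delta$. So $S$ has no point-countable base.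

Thus $\omega_1$ is the first size at which the problem has content, and there a positive answer cannot be a theorem of ZFC. It is consistent that there is a stationary set $S\subseteq\{\alpha<\omega_2:\operatorname{cf}\alpha=\omega\}$ such that $S\cap\alpha$ is non-stationary in $\alpha$ for every limit ordinal $\alpha<\omega_2$; every subspace of such an $S$ of cardinality $\le\omega_1$ has a point-countable base, and $S$ has none. Consistency is therefore the most one can hope for. The following question is posed in \cite{RPF}.

\begin{quote}
\textbf{Question.} Is it consistent that every first countable space $X$, all of whose subspaces of cardinality $\le\omega_1$ have point-countable bases, has a point-countable base?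
\end{quote}

One might guess that the answer is yes. The existence of $S$ is a consistency statement, and the desired implication does hold when ``$\le\omega_1$'' is replaced by ``$<\kappa$'' for a strongly compact cardinal $\kappa$ (Theorem~\ref{thm:compact}); one could hope for a model in which $\omega_2$ retains this feature of a large cardinal. No such model exists. Recall that a \emph{refinement} of a cover of $X$ is a cover of $X$ each of whose members is contained in a member of the given cover, that $X$ is \emph{meta-Lindel\"of} if every open cover has a point-countable open refinement, and that $X$ is \emph{zero-dimensional} if it has a base of clopen sets.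

\begin{theorem}[ZFC]\label{thm:main}
There is a zero-dimensional first countable $T_1$ (hence regular) space $X$ such that
\begin{enumerate}
\item every subspace of $X$ of cardinality $\le\omega_1$ has a point-countable base;
\item $X$ has no point-countable base; in fact $X$ is not meta-Lindel\"of.
\end{enumerate}
\end{theorem}

So ZFC refutes the statement in the Question, and the answer is no.

\begin{corollary}\label{cor:size}
Under CH there is a space as in Theorem~\ref{thm:main} of cardinality $2^{\omega_1}$. Under CH $+\,2^{\omega_1}=\omega_2$ it has cardinality $\omega_2$, the least cardinality that any counterexample can have.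
\end{corollary}

\begin{theorem}\label{thm:compact}
If $\kappa$ is strongly compact and $X$ is a first countable space all of whose subspaces of cardinality $<\kappa$ have point-countable bases, then $X$ has a point-countable base.
\end{theorem}

Hence, if strongly compact cardinals are consistent, ZFC does not prove the analogue of Theorem~\ref{thm:main} with $\omega_1$ replaced by an arbitrary cardinal.

Section~\ref{sec:systems} reduces Theorem~\ref{thm:main} to a problem about functions into $\omega$, and Section~\ref{sec:idea} solves that problem informally. The construction is carried out in Section~\ref{sec:space} for a class of cardinals $\kappa$ that contains $\omega_1$ (Theorem~\ref{thm:general}); the trees that it needs are found in Section~\ref{sec:trees}. Section~\ref{sec:compact} proves Theorem~\ref{thm:compact} and can be read independently.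

We write ${}^{I}J$ for the set of functions from $I$ to $J$, ${}^{<\theta}J$ for $\bigcup_{\xi<\theta}{}^{\xi}J$, and keep exponents such as $\mu^\omega$ for cardinalities. For an uncountable cardinal $\kappa$, a family is \emph{point-$<\!\kappa$} if every point belongs to fewer than $\kappa$ of its members; point-$<\!\omega_1$ means point-countable.

\section{Isolated points over a closed discrete set}\label{sec:systems}

We look for the example among the simplest non-discrete first countable spaces, those in which the non-isolated points form a discrete set. A \emph{neighborhood system} consists of disjoint sets $T$ and $D$ and of sets $U(e,n)$, for $e\in T$ and $n<\omega$, such that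
\[
e\in U(e,n+1)\subseteq U(e,n)\subseteq\{e\}\cup D .
\]
Call $W\subseteq X=T\cup D$ open if for every $e\in W\cap T$ some $U(e,n)$ is contained in $W$. This is a topology because the $U(e,n)$ decrease in $n$. Each $U(e,n)$ is open because it meets $T$ only in $e$, so $\{U(e,n):n<\omega\}$ is a local base at $e$. The points of $D$ are isolated, $T$ is closed and discrete, and $X$ is first countable. A subspace $Y\subseteq X$ is of the same kind: its topology is that of the system $T\cap Y$, $D\cap Y$, $U(e,n)\cap Y$. We shall use the open covers
\[
\mathcal G_n=\{U(e,n):e\in T\}\cup\{\{p\}:p\in D\}\qquad(n<\omega).
\]

The topology of a neighborhood system need not be Hausdorff. The first lemma gives conditions under which it is as good as we need. Recall that a \emph{development} of $X$ is a sequence $(\mathcal G_n)_{n<\omega}$ of open covers such that for every $x\in X$ the stars $\operatorname{St}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a local base at $x$, and that a \emph{Moore space} is a space with a development.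

\begin{lemma}\label{lem:moore}
Suppose that a neighborhood system satisfies
\begin{enumerate}
\item[(A)] for every $p\in D$ there is $n$ such that $p\notin U(e,n)$ for all $e\in T$;
\item[(B)] for distinct $e,e'\in T$ there is $k$ such that $U(e',k)\cap U(e,0)=\emptyset$.
\end{enumerate}
Then $X$ is a zero-dimensional Moore space.
\end{lemma}

\begin{proof}
For $e\in T$ the set $X\setminus\{e\}$ contains $U(e',0)$ for every $e'\in T\setminus\{e\}$, so it is open. For $p\in D$ the set $X\setminus\{p\}$ is open by (A). Hence $X$ is $T_1$ and the singletons of $D$ are clopen. By (B), the complement of $U(e,n)$ contains a set $U(e',k)$ for every $e'\in T\setminus\{e\}$, so $U(e,n)$ is clopen as well. Thus $X$ has a base of clopen sets and is regular. The only member of $\mathcal G_n$ that contains $e\in T$ is $U(e,n)$, so $\operatorname{St}(e,\mathcal G_n)=U(e,n)$; and $\operatorname{St}(p,\mathcal G_n)=\{p\}$ when $n$ is as in (A). Therefore $(\mathcal G_n)_{n<\omega}$ is a development.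
\end{proof}

The second lemma translates the existence of a good base into the existence of a good function. A function $m\colon T\to\omega$ selects one basic neighborhood $U(e,m(e))$ of each $e\in T$. For $E\subseteq D$, say that $m$ is \emph{$\kappa$-thin for $E$} if every $p\in E$ lies in $U(e,m(e))$ for fewer than $\kappa$ many $e\in T$.

\begin{lemma}\label{lem:thin}
Let $\kappa$ be an uncountable cardinal. For every neighborhood system the following are equivalent:
\begin{enumerate}
\item[(i)] $X$ has a point-$<\!\kappa$ base;
\item[(ii)] $\mathcal G_0$ has a point-$<\!\kappa$ open refinement;
\item[(iii)] some $m\colon T\to\omega$ is $\kappa$-thin for $D$.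
\end{enumerate}
Moreover, if $Y\subseteq X$ and some $m\colon T\to\omega$ is $\kappa$-thin for $Y\cap D$, then $Y$ has a point-$<\!\kappa$ base.
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). The members of a base that are contained in some member of a given open cover form an open refinement of that cover.

(ii)$\Rightarrow$(iii). Let $\mathcal V$ be such a refinement. For $e\in T$ choose $V_e\in\mathcal V$ with $e\in V_e$, and $m(e)$ with $U(e,m(e))\subseteq V_e$. The only member of $\mathcal G_0$ containing $e$ is $U(e,0)$, so $V_e\subseteq U(e,0)$ and $V_e\cap T=\{e\}$. Hence the sets $V_e$ are pairwise distinct. A point $p\in D$ lies in $V_e$ whenever it lies in $U(e,m(e))$, and so this happens for fewer than $\kappa$ many $e$.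

(iii)$\Rightarrow$(i). The family
\[
\mathcal B_m=\{\{p\}:p\in D\}\cup\{U(e,n):e\in T,\ n\ge m(e)\}
\]
consists of open sets and contains a local base at every point. A point $e\in T$ lies only in the countably many members $U(e,n)$. If $p\in D$ lies in $U(e,n)$ with $n\ge m(e)$, then $p\in U(e,m(e))$; there are $\nu<\kappa$ such $e$, so $p$ lies in at most $1+\nu\cdot\omega<\kappa$ members of $\mathcal B_m$.

For the last statement apply (iii)$\Rightarrow$(i) to the system induced on $Y$ and the restriction of $m$ to $T\cap Y$.
\end{proof}

To prove Theorem~\ref{thm:main} it therefore suffices to find a system with (A) and (B) such that every $E\subseteq D$ of cardinality $\le\omega_1$ admits an $\omega_1$-thin function, while $D$ itself does not.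

\section{The idea: diagonalize along almost disjoint branches}\label{sec:idea}

In this section ``thin'' means $\omega_1$-thin. We reach the construction in three steps; the systems of the first two steps are not claimed to be Hausdorff.

\subsection*{One isolated point for each function} The direct way to ensure that no $m\colon T\to\omega$ is thin for $D$ is to appoint, for each $m$, a point of $D$ that defeats it. Let $T$ be uncountable, $D={}^{T}\omega$, and $U(e,n)=\{e\}\cup\{f\in D:f(e)\ge n\}$. The point $f=m$ lies in $U(e,m(e))$ for all $e$, so $m$ is not thin for $D$. But too much has been destroyed. Let $c_k$ be the function with constant value $k$, let $T'\subseteq T$ have cardinality $\omega_1$, and let $Y=T'\cup\{c_k:k<\omega\}$. Every $m\colon T'\to\omega$ takes some value $k$ uncountably often, and $c_k\in U(e,m(e))$ whenever $m(e)=k$. By Lemma~\ref{lem:thin}, $Y$ has no point-countable base. The reason is that the single number $m(e)$ can exceed finitely many of the values $f(e)$, but not infinitely many, and here every $f$ competes at every $e$.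

\subsection*{Almost disjoint supports} To defeat $m$, a point of $D$ need only lie in uncountably many of the sets $U(e,m(e))$. So we attach each point of $D$ to a set of just $\omega_1$ elements of $T$, and we let any two of these sets have countable intersection. Cofinal branches of a tree of height $\omega_1$ are such sets.

Recall that a \emph{tree} is a partial order $T$ in which the set of predecessors of each node $e$ is well ordered; its order type is the \emph{height} $\operatorname{ht}(e)$, the nodes of height $\xi$ form the $\xi$th \emph{level}, and the height of $T$ is the least $\xi$ whose level is empty. A \emph{cofinal branch} is a chain that meets every nonempty level. It meets each level in exactly one node, since distinct nodes of equal height are incomparable.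

Assume CH for the moment and let $T={}^{<\omega_1}2$, ordered by extension. Then $|T|=\omega_1$, and the cofinal branches correspond to the elements of ${}^{\omega_1}2$. There are $2^{\omega_1}$ of them, as many as there are functions $T\to\omega$. So we can assign to each branch $A$ a function $n_A\colon T\to\omega$ in such a way that every function occurs. Let $D$ be the set of branches and
\[
U(e,n)=\{e\}\cup\{A\in D:e\in A,\ n_A(e)\ge n\}.
\]
If $n_A=m$, then $A\in U(e,m(e))$ for the uncountably many $e\in A$, so again no function is thin for $D$. Now, however, small sets of branches can be handled. Take three branches as in Figure~\ref{fig:branches}: $A_1$ shares with $A_0$ exactly the nodes of height $\le\xi_1$, and $A_2$ shares with $A_1$ exactly the nodes of height $\le\xi_2$, where $\xi_1<\xi_2<\omega_1$. Let each node beat the first branch that passes through it: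
\[
m(e)=\begin{cases}n_{A_0}(e)+1,& e\in A_0,\\ n_{A_1}(e)+1,& e\in A_1,\ \operatorname{ht}(e)>\xi_1,\\ n_{A_2}(e)+1,& e\in A_2,\ \operatorname{ht}(e)>\xi_2,\end{cases}
\]
and $m(e)=0$ elsewhere. Then $A_0$ lies in no $U(e,m(e))$, while $A_1$ can lie in $U(e,m(e))$ only if $\operatorname{ht}(e)\le\xi_1$, and $A_2$ only if $\operatorname{ht}(e)\le\xi_2$. All exceptional sets are countable. The same rule works for a list of $\omega_1$ branches, because each branch is preceded by only countably many others and shares only countably many nodes with each.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[gray,thin] (-0.6,1) node[left] {$\xi_1$} -- (3.4,1);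
\draw[gray,thin] (-0.6,2.5) node[left] {$\xi_2$} -- (3.4,2.5);
\draw[very thick] (0,0) -- (0,4) node[above] {$A_0$};
\draw[very thick,dashed] (0,1) -- (3,4) node[above] {$A_1$};
\draw[very thick,dotted] (1.5,2.5) -- (1.5,4) node[above] {$A_2$};
\end{tikzpicture}
\caption{Three cofinal branches of a tree of height $\omega_1$, listed as $A_0,A_1,A_2$. Each node is assigned to the first branch in the list that passes through it: solid nodes to $A_0$, dashed nodes to $A_1$, dotted nodes to $A_2$. Every branch receives all of its nodes above some countable level.}\label{fig:branches}
\end{figure}

\subsection*{Splitting each branch into countably many points} It remains to separate points. Incomparable nodes have disjoint neighborhoods, since no branch contains both. But if $e<e'$, a branch $A$ through both nodes lies in $U(e,n)\cap U(e',k)$ whenever $n_A(e)\ge n$ and $n_A(e')\ge k$, and nothing prevents this from happening for all $n$ and $k$. We therefore replace the point $A$ by several copies and let different nodes of $A$ use different copies. One copy for each level would separate everything, but then no copy would lie in more than one set $U(e,0)$ and the diagonal argument would be lost. With countably many copies the argument survives, since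 uncountably many nodes of $A$ must use the same copy. The task is to separate $\omega_1$ levels from one another with countably many copies, and for this we use reals. Fix distinct $r_\xi\in{}^{\omega}\omega$ for $\xi<\omega_1$, index the copies $(A,s)$ of $A$ by $s\in{}^{<\omega}\omega$, and let a node $e\in A$ of height $\xi$ use the copy with $s=r_\xi{\restriction}n_A(e)$. Nodes of heights $\xi\ne\eta$ share a copy $(A,s)$ only if $s$ is an initial segment of both $r_\xi$ and $r_\eta$. This bounds the length of $s$, and small neighborhoods contain only copies with long $s$.

Finally, CH served only to provide a tree with as many cofinal branches as there are functions from the tree to $\omega$; Section~\ref{sec:trees} provides one in ZFC.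

\section{The space of a tree with many branches}\label{sec:space}

The argument needs of $\omega_1$ only that it is regular and that $\omega<\omega_1\le\omega^\omega$. So fix a regular uncountable cardinal $\kappa$ and an infinite cardinal $\mu$ with
\[
\mu<\kappa\le\mu^\omega .
\]
Examples are $\kappa=\omega_1$ and, more generally, any regular uncountable $\kappa\le2^\omega$, with $\mu=\omega$; and $\kappa=\mu^+$ with $\operatorname{cf}\mu=\omega$, since $\mu^{\operatorname{cf}\mu}>\mu$ by K\"onig's theorem. The reader interested only in Theorem~\ref{thm:main} may take $\kappa=\omega_1$ and $\mu=\omega$.

Let $T$ be a tree of height $\kappa$ with at least $2^{|T|}$ cofinal branches, and let $\mathcal A$ be the set of its cofinal branches. Branches are subsets of $T$, so $|\mathcal A|=2^{|T|}$. Each $A\in\mathcal A$ has cardinality $\kappa$, and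
\begin{equation}\label{eq:ad}
|A\cap B|<\kappa\qquad\text{for distinct }A,B\in\mathcal A .
\end{equation}
Indeed, let $\xi$ be a level at which $A$ and $B$ have different nodes $a$ and $b$. A common node of height $\eta>\xi$ would have both $a$ and $b$ as predecessors of height $\xi$, which is impossible. So $A\cap B$ contains only nodes of height $<\xi$, at most one on each level.

Since $T$ is infinite, $|{}^{T}\omega|=\omega^{|T|}=2^{|T|}$. Fix a surjection $A\mapsto n_A$ from $\mathcal A$ onto ${}^{T}\omega$, and fix pairwise distinct $r_\xi\in{}^{\omega}\mu$ for $\xi<\kappa$. Let $D=\mathcal A\times{}^{<\omega}\mu$, taken disjoint from $T$, and for $e\in T$ and $n<\omega$ put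
\[
U(e,n)=\{e\}\cup\bigl\{\bigl(A,\ r_{\operatorname{ht}(e)}{\restriction}n_A(e)\bigr):A\in\mathcal A,\ e\in A,\ n_A(e)\ge n\bigr\}.
\]
This is a neighborhood system; let $X=T\cup D$ carry its topology. Writing $|s|$ for the length of $s$, we have
\begin{equation}\label{eq:member}
(A,s)\in U(e,n)\iff e\in A,\quad s\subset r_{\operatorname{ht}(e)},\quad |s|=n_A(e)\ge n .
\end{equation}
The \emph{density} of a space is the least cardinality of a dense subset.

\begin{theorem}\label{thm:general}
Let $\kappa$ be a regular uncountable cardinal with $\kappa\le\mu^\omega$ for some infinite cardinal $\mu<\kappa$, and let $T$ be a tree of height $\kappa$ with at least $2^{|T|}$ cofinal branches. Then $X=T\cup D$, as defined above, is a zero-dimensional Moore space of cardinality $2^{|T|}$, the union of the open set $D$ of isolated points and the closed discrete set $T$, such that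
\begin{enumerate}
\item every $Y\subseteq X$ with $|Y\cap D|\le\kappa$, in particular every subspace of density $\le\kappa$, has a point-$<\!\kappa$ base;
\item the open cover $\mathcal G_0=\{U(e,0):e\in T\}\cup\{\{p\}:p\in D\}$ has no point-$<\!\kappa$ open refinement; in particular $X$ has no point-$<\!\kappa$ base.
\end{enumerate}
Such a tree $T$ exists in ZFC for every such $\kappa$.
\end{theorem}

The last sentence is Proposition~\ref{prop:tree} below.

\begin{proof}
\emph{Cardinality.} We have $|{}^{<\omega}\mu|=\mu<\kappa\le|T|$, so $|D|=2^{|T|}\cdot\mu=2^{|T|}$ and $|X|=2^{|T|}$.

\emph{Separation.} We verify the conditions of Lemma~\ref{lem:moore}. By \eqref{eq:member}, $(A,s)\notin U(e,|s|+1)$ for all $e\in T$, which is (A). For (B) let $e\ne e'$ have heights $\xi$ and $\eta$. If $\xi=\eta$, no branch contains both nodes, so $U(e',0)\cap U(e,0)=\emptyset$ by \eqref{eq:member}. If $\xi\ne\eta$, choose $k$ with $r_\xi{\restriction}k\ne r_\eta{\restriction}k$. A point $(A,s)$ of $U(e',k)\cap U(e,0)$ would satisfy $s\subset r_\xi$, $s\subset r_\eta$ and $|s|\ge k$, whence $r_\xi{\restriction}k=s{\restriction}k=r_\eta{\restriction}k$. So the intersection is empty, and $X$ is a zero-dimensional Moore space.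

\emph{Proof of (2).} By Lemma~\ref{lem:thin} we must show that no $m\colon T\to\omega$ is $\kappa$-thin for $D$. Given $m$, choose $A\in\mathcal A$ with $n_A=m$. For $e\in A$ put $s_e=r_{\operatorname{ht}(e)}{\restriction}m(e)$. Then $|s_e|=n_A(e)=m(e)$, so $(A,s_e)\in U(e,m(e))$ by \eqref{eq:member}. The map $e\mapsto s_e$ sends the set $A$ of cardinality $\kappa$ into the set ${}^{<\omega}\mu$ of cardinality $\mu<\kappa$. As $\kappa$ is regular, $A$ is not the union of $\mu$ fibers of cardinality $<\kappa$. Hence some $s$ equals $s_e$ for $\kappa$ many $e\in A$, and $(A,s)\in U(e,m(e))$ for all these $e$.

\emph{Proof of (1).} Let $|Y\cap D|\le\kappa$. By Lemma~\ref{lem:thin} it suffices to find a function that is $\kappa$-thin for $Y\cap D$. Enumerate without repetition, as $\{A_\alpha:\alpha<\theta\}$ with $\theta\le\kappa$, the branches $A$ such that $(A,s)\in Y$ for some $s$. For $e\in T$ let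
\[
m(e)=\begin{cases} n_{A_\alpha}(e)+1,&\text{if $\alpha<\theta$ is least with $e\in A_\alpha$},\\ 0,&\text{if $e\notin A_\alpha$ for all $\alpha<\theta$}.\end{cases}
\]
Consider a point $(A_\alpha,s)\in Y\cap D$ and suppose that $(A_\alpha,s)\in U(e,m(e))$. By \eqref{eq:member}, $e\in A_\alpha$ and $n_{A_\alpha}(e)\ge m(e)$. If $\alpha$ were the least index of a branch containing $e$, then $m(e)=n_{A_\alpha}(e)+1$, a contradiction. So $e\in A_\beta$ for some $\beta<\alpha$, and
\[
\{e\in T:(A_\alpha,s)\in U(e,m(e))\}\subseteq\bigcup_{\beta<\alpha}(A_\alpha\cap A_\beta).
\]
The right side is a union of $|\alpha|<\kappa$ sets, each of cardinality $<\kappa$ by \eqref{eq:ad}; since $\kappa$ is regular, it has cardinality $<\kappa$. Thus $m$ is $\kappa$-thin for $Y\cap D$.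

Finally, the points of $Y\cap D$ are isolated in $Y$, so every dense subset of $Y$ contains them, and density $\le\kappa$ implies $|Y\cap D|\le\kappa$.
\end{proof}

\begin{remark}
Each hypothesis has a definite place. The inequality $\kappa\le\mu^\omega$ gives the distinct $r_\xi$ and is used only for condition (B). The inequality $\mu<\kappa$ is used for the pigeonhole step in (2), and the construction fails without it: if $\mu\ge\kappa$, the choice $r_\xi(0)=\xi$ is possible, a point $(A,s)\in U(e,1)$ then determines $e$ as the node of $A$ of height $s(0)$, and the constant function $1$ is thin for $D$. The number of branches is used only for the surjection $A\mapsto n_A$. Some largeness is unavoidable here: if $|\mathcal A|\le\kappa$, then however the $n_A$ are chosen, the proof of (1) applies to $Y=X$.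
\end{remark}

\section{Trees with many branches}\label{sec:trees}

The tree ${}^{<\omega_1}2$ has $2^\omega$ nodes and $2^{\omega_1}$ cofinal branches, so it meets the hypothesis of Theorem~\ref{thm:general} exactly when $2^{\omega_1}=2^{2^\omega}$. This holds under CH and fails when $2^{\omega_1}=2^\omega$. To remove the dependence on cardinal arithmetic, we let the levels grow so fast that the tree catches up with its own size. Recall that $\beth_0=\omega$, $\beth_{\xi+1}=2^{\beth_\xi}$, and $\beth_\delta=\sup_{\xi<\delta}\beth_\xi$ for limit $\delta$. The sequence is strictly increasing, so $\xi\le\beth_\xi$. A subset of $\beth_\kappa$ is determined by its traces on the cardinals $\beth_\xi$, $\xi<\kappa$, and there are only $\beth_\kappa$ possible traces; these are the nodes.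

\begin{proposition}\label{prop:tree}
For every regular uncountable cardinal $\kappa$ there is a tree $T$ of height $\kappa$ and cardinality $\beth_\kappa$ with $2^{\beth_\kappa}$ cofinal branches.
\end{proposition}

\begin{proof}
Let $T=\{(\xi,a):\xi<\kappa,\ a\subseteq\beth_\xi\}$, and let $(\xi,a)\le(\eta,b)$ if and only if $\xi\le\eta$ and $a=b\cap\beth_\xi$. The relation is reflexive and antisymmetric, and it is transitive because $(c\cap\beth_\eta)\cap\beth_\xi=c\cap\beth_\xi$ for $\xi\le\eta$. The predecessors of $(\eta,b)$ are the pairs $(\xi,b\cap\beth_\xi)$ with $\xi<\eta$, which form a chain of order type $\eta$. So $T$ is a tree of height $\kappa$ whose $\xi$th level $\{\xi\}\times\mathcal P(\beth_\xi)$ has cardinality $\beth_{\xi+1}$, and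
\[
|T|=\sum_{\xi<\kappa}\beth_{\xi+1}=\kappa\cdot\sup_{\xi<\kappa}\beth_{\xi+1}=\kappa\cdot\beth_\kappa=\beth_\kappa .
\]
For $S\subseteq\beth_\kappa$ the set $A_S=\{(\xi,S\cap\beth_\xi):\xi<\kappa\}$ is a cofinal branch. Since $\beth_\kappa=\bigcup_{\xi<\kappa}\beth_\xi$, the set $S$ is the union of the second coordinates of the nodes of $A_S$, so $S\mapsto A_S$ is injective. Thus $T$ has at least, and hence exactly, $2^{\beth_\kappa}=2^{|T|}$ cofinal branches.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:general} with $\kappa=\omega_1$, $\mu=\omega$ and the tree of Proposition~\ref{prop:tree}; note that $\omega_1\le2^\omega=\omega^\omega$. The space $X$ is zero-dimensional, $T_1$ and first countable. If $|Y|\le\omega_1$, then $|Y\cap D|\le\omega_1$ and $Y$ has a point-countable base. The cover $\mathcal G_0$ has no point-countable open refinement, so $X$ is not meta-Lindel\"of, and $X$ has no point-countable base.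
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:size}]
Under CH the tree $T={}^{<\omega_1}2$ has height $\omega_1$, cardinality $\sum_{\xi<\omega_1}2^{|\xi|}=\omega_1\cdot2^\omega=\omega_1$, and $2^{\omega_1}=2^{|T|}$ cofinal branches. The preceding proof, with this tree, gives a space of cardinality $2^{|T|}=2^{\omega_1}$. A counterexample cannot have cardinality $\le\omega_1$, since it is a subspace of itself.
\end{proof}

\section{Reflection below a strongly compact cardinal}\label{sec:compact}

Theorem~\ref{thm:general} raises two parameters at once: the size of the subspaces and the number of basic sets allowed through a point. If we insist on point-countable bases and raise only the size of the subspaces, a strongly compact cardinal is a barrier.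

An uncountable cardinal $\kappa$ is \emph{strongly compact} if every $\kappa$-complete filter on any set extends to a $\kappa$-complete ultrafilter. We use a characterization by elementary embeddings. A map $j\colon V\to M$ from the universe into a transitive class $M$ is \emph{elementary} if $\varphi(x_1,\dots,x_k)$ holds exactly when $M\models\varphi(j(x_1),\dots,j(x_k))$, for each formula $\varphi$ of set theory. In particular $x\in W$ if and only if $j(x)\in j(W)$; $j(f)(j(x))=j(f(x))$ for a function $f$ and $x$ in its domain; and $j(n)=n$ for $n<\omega$, $j(\omega)=\omega$. The \emph{critical point} of $j$ is the least ordinal that it moves, and $j''\gamma=\{j(\alpha):\alpha\in\gamma\}$. By \cite[Theorem 22.17]{Kan}, if $\kappa$ is strongly compact and $\gamma\ge\kappa$ is a cardinal, then there are an elementary $j\colon V\to M$ with $M$ transitive and critical point $\kappa$, and a set $Z\in M$, such that $j''\gamma\subseteq Z$ and $M\models|Z|<j(\kappa)$.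

The plan is as follows. In $M$, all subspaces of $j(X)$ of cardinality $<j(\kappa)$ have point-countable bases, and $j$ maps $X$ injectively into $j(X)$. The image $j''X$ need not belong to $M$, so the hypothesis cannot be applied to it directly; the set $Z$ covers it by a small subspace that $M$ does see. We then pull the base of $Z$ back along $j$.

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
We may assume that the underlying set of $X$ is a cardinal $\gamma$. If $\gamma<\kappa$, the hypothesis applies to $X$ itself, so let $\gamma\ge\kappa$. Let $\tau$ be the topology of $X$, and fix $U\colon X\times\omega\to\tau$ such that $\{U(x,n):n<\omega\}$ is a local base at $x$ for each $x\in X$. Take $j$, $M$ and $Z$ as above. Replacing $Z$ by $Z\cap j(X)\in M$, which still contains $j''\gamma$, we may assume $Z\subseteq j(X)$.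

By elementarity, $M$ satisfies that $j(\tau)$ is a topology on $j(X)$ and that every subspace of cardinality $<j(\kappa)$ has a point-countable base. So there is $\mathcal B\in M$ that is, in $M$, a point-countable base of the subspace $Z$. For $B\in\mathcal B$ let $B^*=\{x\in X:j(x)\in B\}$, and let $\mathcal B^*=\{B^*:B\in\mathcal B\}$. We show that $\mathcal B^*$ is a point-countable base of $X$.

\emph{Point-countable.} The members of $\mathcal B^*$ containing $x$ are the sets $B^*$ with $B\in\{B\in\mathcal B:j(x)\in B\}$. This last set belongs to $M$ and is countable in $M$, because $j(x)\in Z$. An injection of it into $\omega$ that lies in the transitive class $M$ is an injection into $\omega$, so the set is countable.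

\emph{Open.} Let $x\in B^*$. By elementarity and $j(\omega)=\omega$, in $M$ the sets $j(U)(j(x),n)$, $n<\omega$, form a local base at $j(x)$ in $j(X)$, and $j(U)(j(x),n)=j(U)(j(x),j(n))=j(U(x,n))$. Since $B$ is, in $M$, an open neighborhood of $j(x)$ in $Z$, there is $n$ with $j(U(x,n))\cap Z\subseteq B$. If $y\in U(x,n)$, then $j(y)\in j(U(x,n))\cap Z\subseteq B$. Hence $U(x,n)\subseteq B^*$.

\emph{Base.} Let $x\in W\in\tau$. Then $j(x)\in j(W)\in j(\tau)$, so there is $B\in\mathcal B$ with $j(x)\in B\subseteq j(W)\cap Z$. If $y\in B^*$, then $j(y)\in j(W)$, so $y\in W$. Thus $x\in B^*\subseteq W$.
\end{proof}

First countability enters only in showing that $B^*$ is open: because the local base at $x$ is indexed by $\omega$, which $j$ fixes pointwise and as a set, the images $j(U(x,n))$ already form a local base at $j(x)$. The example on $\omega_2+1$ from the introduction, repeated on $\kappa+1$, shows that the hypothesis cannot be dropped: subspaces of cardinality $<\kappa$ are discrete because $\kappa$ is regular, and the space is not first countable at $\kappa$.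

In a model with a strongly compact cardinal $\kappa$, no first countable space without a point-countable base has point-countable bases in all subspaces of cardinality $\le\kappa$; this is the limitation stated after Theorem~\ref{thm:compact}. There is no conflict with Theorem~\ref{thm:general}. For a cardinal $\mu>\kappa$ of cofinality $\omega$, the space obtained there for $\mu^+$ has no point-countable base, so by Theorem~\ref{thm:compact} one of its subspaces of cardinality $<\kappa$ has none; Theorem~\ref{thm:general} promises such a subspace only a base with at most $\mu$ members through each point.

\begin{thebibliography}{9}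

\bibitem{Kan} Kanamori, \emph{The Higher Infinite}.

\bibitem{RPF} \emph{Reflecting Point-Countable Families},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2003-131-04/\allowbreak S0002-9939-02-06621-2/\allowbreak S0002-9939-02-06621-2.pdf}.

\end{thebibliography}
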